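\title{Resolutions of $C_p(X)$ that swallow the Cauchy sequences}

\begin{abstract}
Let $X$ be a Tychonoff space. We prove that if $C_p(X)$ has a resolution of pointwise bounded sets that swallows the Cauchy sequences, then $X$ is countable. It is enough to swallow those sequences of bounded nonnegative functions in which, at each point of $X$, only finitely many terms are nonzero. The proof attaches distinct points of $X$ to finite sequences of integers, maps these points into a compact metric space, and passes to a subfamily whose points lie in a countable compact set.
\end{abstract}


\section{The question and the answer}\label{sec:intro}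

Let $X$ be a Tychonoff space, and let $C_p(X)$ be the space $C(X)$ of continuous real-valued functions on $X$ with the topology of pointwise convergence. A sequence $(f_n)$ in $C_p(X)$ is Cauchy if $(f_n(x))$ is a Cauchy sequence of real numbers for every $x\in X$. A set $A\subseteq C(X)$ is \emph{bounded at} $x$ if $\sup_{f\in A}|f(x)|<\infty$, and \emph{pointwise bounded} if it is bounded at every $x\in X$.

Put $\mathbb N=\{1,2,\dots\}$ and order $\mathbb N^{\mathbb N}$ coordinatewise: $\alpha\le\beta$ means $\alpha(n)\le\beta(n)$ for all $n$. A \emph{resolution} for a set $Y$ is a family $\{A_\alpha:\alpha\in\mathbb N^{\mathbb N}\}$ of subsets that covers $Y$ and satisfies $A_\alpha\subseteq A_\beta$ whenever $\alpha\le\beta$. A resolution for $C_p(X)$ \emph{swallows} a set if some $A_\alpha$ contains it. It swallows a sequence if it swallows the set of its terms.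

Countable spaces have very good resolutions. If $X=\{x_n:n\in\mathbb N\}$, with repetitions allowed, the sets
\[
A_\alpha=\{f\in C(X): |f(x_n)|\le\alpha(n)\text{ for all }n\}
\]
are pointwise bounded, and they swallow every pointwise bounded set $B$: choose $\alpha(n)\ge\sup_{f\in B}|f(x_n)|$. A sequence of integers is exactly what is needed to record bounds at countably many points. At uncountably many points there seem to be too many independent bounds to record, so one expects a converse. But the expectation depends on what has to be swallowed. If $X$ is compact, of any cardinality, the sets $A_\alpha=\{f:\|f\|_\infty\le\alpha(1)\}$ form a resolution of $C_p(X)$ by pointwise bounded sets, and it swallows every uniformly bounded sequence.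

Two converses are known.
\begin{itemize}
\item[(i)] $C_p(X)$ has a resolution of pointwise bounded sets that swallows the pointwise bounded sets if and only if $X$ is countable.
\item[(ii)] If $X$ is first countable, then $C_p(X)$ has a resolution of pointwise bounded sets that swallows the Cauchy sequences if and only if $X$ is countable.
\end{itemize}
The following problem is posed in \cite{covering}: \emph{if $C_p(X)$ has a resolution of pointwise bounded sets that swallows the Cauchy sequences, must $X$ be countable?} We show that it must. Neither first countability nor (i) or (ii) is used, and far fewer sequences need to be swallowed.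

Call a sequence $(f_n)$ of real-valued functions \emph{point-finite} if, for every point $x$ of their domain, the set $\{n:f_n(x)\ne0\}$ is finite. We use the same word for families indexed by other countable sets. A point-finite sequence in $C(X)$ converges to $0$ in $C_p(X)$.

\begin{theorem}\label{thm:main}
Let $X$ be a Tychonoff space and $Z\subseteq X$. The following are equivalent.
\begin{enumerate}
\item[(1)] $Z$ is countable.
\item[(2)] There is a family $\{A_\alpha:\alpha\in\mathbb N^{\mathbb N}\}$ of subsets of $C(X)$, not required to cover $C(X)$, such that $A_\alpha\subseteq A_\beta$ whenever $\alpha\le\beta$, each $A_\alpha$ is bounded at each point of $Z$, and every point-finite sequence of bounded functions $f_n\ge0$ in $C(X)$ is contained in some $A_\alpha$.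
\item[(3)] There is a resolution for $C(X)$ that consists of sets bounded at each point of $Z$ and swallows all subsets of $C(X)$ that are bounded at each point of $Z$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $X$ be a Tychonoff space. Then $C_p(X)$ has a resolution of pointwise bounded sets that swallows the Cauchy sequences if and only if $X$ is countable. The same holds with ``Cauchy sequences'' replaced by ``convergent sequences'', ``null sequences'', ``point-finite sequences of bounded nonnegative functions'', or ``pointwise bounded sets''.
\end{corollary}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]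
Take $Z=X$. Point-finite sequences are null, null sequences are convergent, convergent sequences are Cauchy, and the set of terms of a Cauchy sequence is pointwise bounded. So each of the five swallowing properties implies (2), and hence that $X$ is countable. Conversely, if $X$ is countable, then the resolution given by (3) swallows all pointwise bounded sets and therefore has all five properties.
\end{proof}

\begin{proof}[Proof of (1)$\Rightarrow$(3)$\Rightarrow$(2)]
Let $Z$ be countable. If $Z=\emptyset$, put $A_\alpha=C(X)$ for all $\alpha$. Otherwise write $Z=\{z_n:n\in\mathbb N\}$, with repetitions allowed, and put $A_\alpha=\{f\in C(X):|f(z_n)|\le\alpha(n)\text{ for all }n\}$. If $B$ is bounded at each point of $Z$, then $B\subseteq A_\alpha$ as soon as $\alpha(n)\ge\sup_{f\in B}|f(z_n)|$ for all $n$. Applied to one-element sets $B$, this shows that the $A_\alpha$ cover $C(X)$. So (3) holds. Finally, (3) implies (2), because the terms of a point-finite sequence take only finitely many values at each point.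
\end{proof}

The rest of the paper proves (2)$\Rightarrow$(1).

\section{The idea, for increasing sequences of sets}

The argument is a diagonal one: build a point-finite sequence that is too large to fit into any $A_\alpha$. Its mechanism is already visible when the family is indexed by $\mathbb N$ instead of $\mathbb N^{\mathbb N}$.

\begin{proposition}\label{prop:warm}
Let $X$ be an infinite Tychonoff space, and let $A_1\subseteq A_2\subseteq\cdots$ be pointwise bounded subsets of $C(X)$. Then some point-finite sequence of bounded nonnegative functions in $C(X)$ is contained in no $A_n$.
\end{proposition}

\begin{proof}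
Choose distinct points $x_1,x_2,\dots$ in $X$, and let $m_i=\sup_{f\in A_i}|f(x_i)|$, with $\sup\emptyset=0$. It suffices to find an infinite set $I\subseteq\mathbb N$ and a point-finite family of bounded nonnegative functions $f_i\in C(X)$, $i\in I$, such that $f_i(x_i)=m_i+1$. Indeed, suppose that all these $f_i$ lie in one $A_n$. Choosing $i\in I$ with $i\ge n$, we get $f_i\in A_n\subseteq A_i$, hence $m_i+1=f_i(x_i)\le m_i$, a contradiction.

To find the $f_i$ we work in a compact metric space. For each pair $i\neq j$ there is a continuous function $X\to[0,1]$ that distinguishes $x_i$ from $x_j$. Together these countably many functions give a continuous map $\varphi:X\to K=[0,1]^{\mathbb N}$ for which the points $p_i=\varphi(x_i)$ are distinct. Let $d$ be a compatible metric on $K$. Since $K$ is compact, there are an infinite $I\subseteq\mathbb N$ and $y\in K$ with $p_i\to y$ as $i\to\infty$ in $I$. At most one $p_i$ equals $y$, and we drop its index from $I$. The set $C=\{y\}\cup\{p_i:i\in I\}$ is compact, and every $p_i$, $i\in I$, is isolated in it. Hence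
\[
r_i=\min\bigl(1/i,\ d(p_i,C\setminus\{p_i\})\bigr)>0,\qquad
u_i(p)=(m_i+1)\max\Bigl(0,\,1-\frac{d(p,p_i)}{r_i}\Bigr)
\]
define bounded nonnegative continuous functions on $K$ with $u_i(p_i)=m_i+1$. At a point of $C$ at most one $u_i$ is nonzero. At a point $p\notin C$ the distance $\delta=d(p,C)$ is positive, and $u_i(p)=0$ whenever $1/i<\delta$, because then $d(p,p_i)\ge\delta>r_i$. So the family $(u_i)_{i\in I}$ is point-finite, and therefore so is the family of functions $f_i=u_i\circ\varphi$.
\end{proof}

Two features of this proof carry over. First, a bump is needed only at \emph{cofinally} many indices $i$, so we are free to thin out the family of points. Second, thinning makes the points lie in a countable closed subset of $K$, which is what makes the bumps point-finite.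

\begin{remark}\label{rem:dense}
Without thinning the construction can break down. Let $K$ be a compact metric space without isolated points, let $p_1,p_2,\dots$ be distinct points that form a dense set, and let $u_n\in C(K)$ satisfy $u_n(p_n)\ge1$. Then $(u_n)$ does not converge pointwise to $0$. Indeed, $U_m=\bigcup_{n\ge m}\{p:u_n(p)>1/2\}$ is open. It contains all but finitely many of the $p_n$, and so it is dense, because $K$ has no isolated points. By the Baire category theorem some point lies in every $U_m$, and there $u_n>1/2$ for infinitely many $n$.
\end{remark}

For families indexed by $\mathbb N^{\mathbb N}$ two new problems arise. There are uncountably many indices, but a sequence has room for only countably many bumps. This is solved by replacing each $\alpha$ by its finite initial segments, and it is here that the uncountability of $Z$ enters. Then the points to be thinned out are indexed by a tree of finite sequences instead of by $\mathbb N$, and ``pass to a convergent subsequence'' has to be iterated along the tree. The next section does the thinning and the construction of bumps. The passage to finite sequences follows in Section~\ref{sec:proof}.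

\section{Two lemmas}

\subsection*{Bumps on a countable closed set}
In Proposition~\ref{prop:warm} all bumps stood at isolated points of $C$. In general a bump will also be needed at a point where other bumps accumulate. An enumeration of $C$ takes care of this: each bump is chosen narrow enough to vanish at the points listed earlier.

\begin{lemma}\label{lem:bumps}
Let $(K,d)$ be a metric space, $C\subseteq K$ a nonempty countable closed set, and $h:C\to[0,\infty)$ an arbitrary function. There is a point-finite sequence $(u_n)$ of bounded nonnegative continuous functions on $K$ such that for every $c\in C$ there is $n$ with $u_n(c)=h(c)$.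
\end{lemma}

\begin{proof}
Enumerate $C=\{c_1,c_2,\dots\}$ without repetition; the list may be finite. For each $n$ for which $c_n$ is defined, put
\[
r_n=\min\bigl(\{1/n\}\cup\{d(c_n,c_j):j<n\}\bigr)>0,\qquad
u_n(p)=h(c_n)\max\Bigl(0,\,1-\frac{d(p,c_n)}{r_n}\Bigr).
\]
This function is continuous, $0\le u_n\le h(c_n)$, and $u_n(c_n)=h(c_n)$. If $C$ is finite, put $u_n=0$ for $n>|C|$.

It remains to check point-finiteness. At $p=c_j$: if $n>j$ and $c_n$ is defined, then $d(c_j,c_n)\ge r_n$, so $u_n(c_j)=0$. At $p\notin C$: since $C$ is closed, $\delta=d(p,C)>0$, and if $1/n<\delta$ and $c_n$ is defined, then $d(p,c_n)\ge\delta>r_n$, so $u_n(p)=0$.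
\end{proof}

\subsection*{Thinning a bar}
Let $S$ be the countable set of all finite sequences of elements of $\mathbb N$, including the empty sequence $\emptyset$. We write $|s|$ for the length of $s\in S$, $s^\frown i$ for $s$ followed by $i\in\mathbb N$, and $\alpha|k=(\alpha(1),\dots,\alpha(k))$ for $\alpha\in\mathbb N^{\mathbb N}$ and $k\ge0$. For $\alpha\in\mathbb N^{\mathbb N}$ and $s\in S$ write
\[
\alpha\preceq s\quad\text{if}\quad \alpha(i)\le s(i)\ \text{ for all } i\le|s| .
\]
Thus $\alpha\preceq\emptyset$ always holds. Call $\Sigma\subseteq S$ a \emph{bar} if every $\alpha\in\mathbb N^{\mathbb N}$ has an initial segment $\alpha|k$, $k\ge0$, in $\Sigma$. Since $\alpha\preceq\alpha|k$, for every $\alpha$ a bar contains some $t$ with $\alpha\preceq t$. This property of $\Sigma$, unlike that of being a bar, can survive drastic thinning.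

\begin{example}
The sequences of length one form a bar, and $\alpha\preceq(i)$ means $\alpha(1)\le i$. So every infinite set of sequences of length one still contains, for each $\alpha$, some $t$ with $\alpha\preceq t$. This is the freedom used in Proposition~\ref{prop:warm}.

Next consider the bar of all sequences of length two, with points $p_{(i,j)}$ in a compact metric space $K$. For each $i$ choose an infinite $J_i\subseteq\mathbb N$ and $y_i\in K$ such that $p_{(i,j)}\to y_i$ as $j\to\infty$ in $J_i$. Discard finitely many $j$ from $J_i$ so that the remaining points lie within $1/i$ of $y_i$. Then choose an infinite $I\subseteq\mathbb N$ and $y\in K$ with $y_i\to y$ as $i\to\infty$ in $I$. Because of the discarding, the set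
\[
C=\{y\}\cup\{y_i:i\in I\}\cup\{p_{(i,j)}:i\in I,\ j\in J_i\}
\]
is compact; it is plainly countable. Given $\alpha$, choose $i\in I$ with $i\ge\alpha(1)$ and then $j\in J_i$ with $j\ge\alpha(2)$: the pair $(i,j)$ has survived, and $\alpha\preceq(i,j)$.
\end{example}

A general bar may have no bound on the lengths of its elements, so the example must be turned into an induction along the tree. The inductive statement includes a bound on the diameter: it is because the pieces shrink that their union becomes closed when a single limit point is added.

\begin{lemma}\label{lem:thin}
Let $\Sigma\subseteq S$ be a bar, let $K$ be a compact metric space, and let $p_t\in K$ for $t\in\Sigma$. There are a set $\Sigma'\subseteq\Sigma$ and a nonempty countable compact set $C\subseteq K$ such that $p_t\in C$ for every $t\in\Sigma'$, and for every $\alpha\in\mathbb N^{\mathbb N}$ there is $t\in\Sigma'$ with $\alpha\preceq t$.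
\end{lemma}

\begin{proof}
Let $d$ be the metric of $K$. Call $s\in S$ \emph{good} if for every $\varepsilon>0$ there are $\Sigma'\subseteq\Sigma$ and a nonempty countable compact set $C\subseteq K$ such that $\operatorname{diam}C\le\varepsilon$, $p_t\in C$ for every $t\in\Sigma'$, and for every $\alpha\preceq s$ there is $t\in\Sigma'$ with $\alpha\preceq t$. Since $\alpha\preceq\emptyset$ for every $\alpha$, it is enough to show that $\emptyset$ is good.

\emph{Every $s\in\Sigma$ is good.} Take $\Sigma'=\{s\}$ and $C=\{p_s\}$.

\emph{If $s^\frown i$ is good for every $i\in\mathbb N$, then $s$ is good.} Let $\varepsilon>0$. For each $i$ let $\Sigma_i$ and $C_i$ be as in the definition of goodness for $s^\frown i$, with $1/i$ in place of $\varepsilon$, and pick $c_i\in C_i$. By compactness there are an infinite $I\subseteq\mathbb N$ and $y\in K$ with $c_i\to y$ as $i\to\infty$ in $I$. Since $\operatorname{diam}C_i\le1/i$, every neighborhood of $y$ contains $C_i$ for all but finitely many $i\in I$. Discarding finitely many elements of $I$, we may assume that every $C_i$ with $i\in I$ is contained in the ball $\{p:d(p,y)\le\varepsilon/2\}$. Put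
\[
C=\{y\}\cup\bigcup_{i\in I}C_i,\qquad \Sigma'=\bigcup_{i\in I}\Sigma_i .
\]
Then $C$ is nonempty and countable, $\operatorname{diam}C\le\varepsilon$, and $p_t\in C$ for every $t\in\Sigma'$. The set $C$ is compact: in any open cover, a member containing $y$ contains all but finitely many of the $C_i$, $i\in I$, and the remaining ones are compact. Finally, let $\alpha\preceq s$. Choose $i\in I$ with $i\ge\alpha(|s|+1)$. Then $\alpha\preceq s^\frown i$, so there is $t\in\Sigma_i\subseteq\Sigma'$ with $\alpha\preceq t$.

\emph{Conclusion.} Suppose that $\emptyset$ is not good. By the second step, every $s$ that is not good has an extension $s^\frown i$ that is not good. Starting from $\emptyset$, we obtain $\alpha\in\mathbb N^{\mathbb N}$ such that no $\alpha|k$, $k\ge0$, is good. But $\Sigma$ is a bar, so some $\alpha|k$ lies in $\Sigma$ and is good by the first step, a contradiction.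
\end{proof}

\section{Uncountable sets: proof of (2)$\Rightarrow$(1)}\label{sec:proof}

Let $\{A_\alpha\}$ be as in (2), and suppose that $Z$ is uncountable. We derive a contradiction.

\subsection*{From infinite to finite sequences}
For $s\in S$ let $[s]$ be the set of all $\beta\in\mathbb N^{\mathbb N}$ with $\beta|\,|s|=s$. For $x\in Z$ put
\[
g_\alpha(x)=\sup_{f\in A_\alpha}|f(x)|<\infty\quad(\sup\emptyset=0),\qquad
G_s(x)=\sup_{\beta\in[s]}g_\beta(x)\in[0,\infty].
\]
Since the family is monotone, $g_\alpha\le g_\beta$ whenever $\alpha\le\beta$. A finite value of $G_s(x)$ bounds $g_\alpha(x)$ for a large set of $\alpha$, not only for those that begin with $s$: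
\begin{equation}\label{eq:dom}\tag{a}
\alpha\preceq s\ \Longrightarrow\ g_\alpha(x)\le G_s(x)\qquad(x\in Z).
\end{equation}
Indeed, with $k=|s|$, the sequence $\beta=(s(1),\dots,s(k),\alpha(k+1),\alpha(k+2),\dots)$ lies in $[s]$, and $\alpha\le\beta$. Finite values do occur:
\begin{equation}\label{eq:finite}\tag{b}
\text{for all } x\in Z \text{ and } \alpha\in\mathbb N^{\mathbb N} \text{ there is } k\ge 0 \text{ with } G_{\alpha|k}(x)<\infty .
\end{equation}
Suppose not. Then for each $k\ge1$ there is $\beta_k\in[\alpha|k]$ with $g_{\beta_k}(x)\ge k$. For fixed $i$ we have $\beta_k(i)=\alpha(i)$ for all $k\ge i$, so $\beta(i)=\sup_k\beta_k(i)$ is finite. Thus $\beta\in\mathbb N^{\mathbb N}$ and $\beta\ge\beta_k$ for every $k$. By monotonicity $g_\beta(x)\ge k$ for every $k$, which contradicts $g_\beta(x)<\infty$.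

\subsection*{A bar of big sequences, and a point for each}
The $k$ in \eqref{eq:finite} depends on $x$. We want finite sequences $s$ for which one bound holds at infinitely many points, because this leaves room to choose distinct points for distinct sequences. For $s\in S$ and $m\in\mathbb N$ let
\[
Z_{s,m}=\{x\in Z:G_s(x)\le m\},
\]
and call $s$ \emph{big} if $Z_{s,m}$ is infinite for some $m$. Let $\Sigma$ be the set of big sequences.

\emph{$\Sigma$ is a bar.} Let $\alpha\in\mathbb N^{\mathbb N}$. By \eqref{eq:finite}, $Z=\bigcup_{k\ge0,\,m\ge1}Z_{\alpha|k,m}$. This is a countable union and $Z$ is uncountable, so some $Z_{\alpha|k,m}$ is infinite, and $\alpha|k$ is big. This is the only place where the uncountability of $Z$ is used.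

If $t$ extends $s$, then $[t]\subseteq[s]$ and hence $G_t\le G_s$. So extensions of big sequences are big, and $\Sigma$ is countably infinite. For each $s\in\Sigma$ fix $m_s\in\mathbb N$ with $Z_{s,m_s}$ infinite. Enumerate $\Sigma$, go through its elements one by one, and choose $x_s\in Z_{s,m_s}$ different from the finitely many points chosen before. We obtain pairwise distinct points $x_s$ such that
\begin{equation}\label{eq:bound}\tag{c}
G_s(x_s)\le m_s\qquad(s\in\Sigma).
\end{equation}

If $X$ were discrete, we could finish now, without thinning. The functions equal to $m_s+1$ at $x_s$ and to $0$ elsewhere, enumerated as a sequence, would form a point-finite sequence of bounded continuous functions, contained in some $A_\alpha$ by (2). Since $\Sigma$ is a bar, some initial segment $t$ of $\alpha$ lies in $\Sigma$, and \eqref{eq:dom} and \eqref{eq:bound} would give $m_t+1\le g_\alpha(x_t)\le G_t(x_t)\le m_t$. In general, however, the points $x_s$ may be placed like the dense set in Remark~\ref{rem:dense}, and then no such sequence exists. So we thin out first.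

\subsection*{The point-finite sequence}
Since $X$ is Tychonoff and there are only countably many points $x_s$, countably many continuous functions $X\to[0,1]$ separate them. As in Proposition~\ref{prop:warm}, they give a continuous map $\varphi:X\to K=[0,1]^{\mathbb N}$ such that the points $p_s=\varphi(x_s)$, $s\in\Sigma$, are pairwise distinct. Fix a compatible metric on the compact space $K$. Let $\Sigma'\subseteq\Sigma$ and $C\subseteq K$ be as in Lemma~\ref{lem:thin}.

Define $h:C\to[0,\infty)$ by $h(p_t)=m_t+1$ for $t\in\Sigma'$ and $h(c)=0$ at all other points of $C$. This is well defined because the $p_t$ are distinct. Let $(u_n)$ be the sequence that Lemma~\ref{lem:bumps} provides for $C$ and $h$, and put $f_n=u_n\circ\varphi$. Then $(f_n)$ is a point-finite sequence of bounded nonnegative functions in $C(X)$, so by (2) there is $\alpha$ with $f_n\in A_\alpha$ for all $n$.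

By Lemma~\ref{lem:thin} there is $t\in\Sigma'$ with $\alpha\preceq t$. Choose $n$ with $u_n(p_t)=h(p_t)$. By \eqref{eq:dom} and \eqref{eq:bound},
\[
m_t+1=h(p_t)=u_n(\varphi(x_t))=f_n(x_t)\le g_\alpha(x_t)\le G_t(x_t)\le m_t ,
\]
a contradiction. Hence $Z$ is countable, and Theorem~\ref{thm:main} is proved. \qed

\section{The role of the hypotheses}

\emph{Uncountability.} For $Z=X=\mathbb N$ with the discrete topology and $A_\alpha=\{f:|f(n)|\le\alpha(n)\text{ for all }n\}$, we have $G_s(n)=s(n)$ for $n\le|s|$ and $G_s(n)=\infty$ for $n>|s|$. All the sets $Z_{s,m}$ are finite, so no sequence is big and the proof has nothing to start from, as it should be.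

\emph{Monotonicity.} It is used for \eqref{eq:dom} and \eqref{eq:finite}, and it cannot be omitted from condition (2) of Theorem~\ref{thm:main}. There are only $2^{\aleph_0}$ sequences in $C([0,1])$, so the point-finite sequences of bounded nonnegative functions can be listed, with repetitions, by the elements of $\mathbb N^{\mathbb N}$. Let $A_\alpha$ be the set of terms of the sequence listed at $\alpha$. These sets are pointwise bounded, and each of the required sequences is contained in one of them, although $[0,1]$ is uncountable.

\emph{Unbounded heights.} Each function $f_n$ in the proof is bounded, but the heights $m_t+1$ need not be bounded as $t$ varies. It is not enough to swallow uniformly bounded sequences, or uniformly convergent ones: for $X=[0,1]$, or any uncountable compact space, the resolution $A_\alpha=\{f:\|f\|_\infty\le\alpha(1)\}$ of Section~\ref{sec:intro} swallows all of these.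

\emph{Separation.} In the proof of (2)$\Rightarrow$(1) the Tychonoff property entered only through the map $\varphi$, that is, in order to separate points by continuous functions. Some separation is needed. On an uncountable set with the indiscrete topology all continuous functions are constant, and the sets $\{f:|f|\le\alpha(1)\}$ swallow every pointwise bounded set.

\begin{thebibliography}{1}
\bibitem{covering}
\emph{Covering Properties of $Cp(X)$ and $Ck(X)$},
\texttt{http://elib.mi.sanu.ac.rs/files/journals/flmt/159/flmn159p3575-3599.pdf}.
\end{thebibliography}
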